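\title{Rational equivalence relations have rational cross-sections}

\begin{abstract}
We prove that every rational equivalence relation on the free monoid over a finite alphabet has a cross-section that is a regular language. After a reduction to finite classes, the representative of a class is its least word in a lexicographic order in which every position is annotated with a finite type of the remaining suffix. The main step shows that a transducer for the relation reads a common prefix of two equivalent words with bounded lag, provided the two remaining suffixes have the same type. It follows that the rational equivalence relations are exactly the kernels of total rational functions. An analogous description holds for rational difunctional relations, and the cross-section is computable.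
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Sigma$ be a finite alphabet. A relation $R\subseteq\Sigma^*\times\Sigma^*$ is \emph{rational} if it is accepted by a finite transducer, that is, by a finite automaton with two tapes whose heads move from left to right independently of each other. Equivalently, $R$ is a rational subset of the monoid $\Sigma^*\times\Sigma^*$: it is obtained from finite subsets by union, product and star. A \emph{rational equivalence relation} is a rational relation $E$ that is an equivalence relation on $\Sigma^*$, and a \emph{cross-section} of $E$ is a set $C\subseteq\Sigma^*$ containing exactly one word of each class. A cross-section is a system of normal forms. Since $E$ is described by a finite automaton, one asks whether the normal forms can be described by one too: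
\begin{quote}
does every rational equivalence relation on $\Sigma^*$ have a cross-section that is a rational, i.e.\ regular, language?
\end{quote}
We take this question from \cite{unif}; it is stated as open, with reference to Johnson \cite{johnson}.

The first examples all have such cross-sections. If $E$ has finitely many classes, every cross-section is finite. If $u\mathrel{E}v$ means $|u|=|v|$, take $a^*$ for a letter $a$. If $u\mathrel{E}v$ means that $u$ and $v$ become equal when the letter $b$ is erased, take the words without $b$. A general argument is available when $E$ is \emph{automatic}, which means that it is accepted by an automaton that reads the two words in lockstep, the shorter one being padded by a blank symbol. Order the words by length, and words of equal length lexicographically. This is a well-order, and it is an automatic relation. Automatic relations are closed under intersection by the product construction, so $M=\{(u,v)\in E: v<u\}$ is automatic, its first projection $\pi_1(M)$ is regular, and the complement of $\pi_1(M)$ is the set of least words of the classes.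

For rational relations this argument breaks at the intersection. The relations $\{(a^nb^m,c^n)\}$ and $\{(a^nb^m,c^m)\}$ are rational, but the first projection of their intersection is $\{a^nb^n:n\ge0\}$, which is not regular. The conclusion of the argument fails as well.

\begin{example}\label{ex:llex}
Over $\{a,b,c,d\}$ let $E$ identify $ca^{2n}b^m$ with $da^nb^{2m}$ for all $n,m\ge0$, and let all other words form singleton classes. A transducer accepts the pairs $(ca^{2n}b^m,da^nb^{2m})$ with one loop labeled $(aa,a)$ and one labeled $(b,bb)$, so $E$ is rational. With $c<d$, the word $ca^{2n}b^m$ is the length-lexicographically least word of its class if and only if $2n+m\le n+2m$. The least words in $c(aa)^*b^*$ thus form the language $\{ca^{2n}b^m:n\le m\}$, which is not regular.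
\end{example}

This $E$ has a regular cross-section: discard the words $da^nb^{2m}$. But that choice was made by looking at the relation, and in general a transducer says little about the relation it accepts; it is even undecidable whether a given rational relation is an equivalence relation \cite{johnson}. With the standard order failing and no intersection at hand, one might well expect a counterexample. The answer is nevertheless positive.

\begin{theorem}\label{thm:main}
Let $\Sigma$ be a finite alphabet and let $E\subseteq\Sigma^*\times\Sigma^*$ be a rational equivalence relation on $\Sigma^*$. Then there is a regular language containing exactly one word of each $E$-class.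
\end{theorem}

The proof keeps the scheme of the automatic case and changes the order. Section~\ref{sec:finite} reduces to finite classes, where every total order has least elements. Section~\ref{sec:example} shows on one family of relations why the plain lexicographic order fails, what repairs it, and why the repair works; the general proof follows this example step by step. Sections~\ref{sec:types} and~\ref{sec:lag} introduce types of suffixes and prove the bound on the lag, and Section~\ref{sec:cross} builds the cross-section. Section~\ref{sec:conseq} derives three consequences: a description of rational equivalence relations as kernels of rational functions, an analogue for difunctional relations, and the computability of the cross-section.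

\section{Transducers and rational relations}\label{sec:prelim}

A \emph{transducer} over alphabets $A$ and $B$ consists of a finite set $Q$ of states, a set $I\subseteq Q$ of initial states, a set of final states, and a finite set of transitions, each labeled $(a,\varepsilon)$ with $a\in A$ or $(\varepsilon,b)$ with $b\in B$. Thus every transition reads exactly one letter on exactly one of the two tapes. The \emph{label} of a path is the componentwise product of the labels of its transitions. A path is \emph{accepting} if it leads from an initial to a final state, and the transducer accepts the set of labels of its accepting paths. Every rational relation is accepted by a transducer of this form: split transitions with longer labels and remove those labeled $(\varepsilon,\varepsilon)$. A transducer is \emph{trim} if every state lies on an accepting path; deleting the other states does not change the accepted relation. A \emph{cycle} is a nonempty path from a state to itself. It is \emph{one-sided} if its label is $(y,\varepsilon)$ or $(\varepsilon,y)$, and then $y\ne\varepsilon$.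

A path with $\ell$ transitions has \emph{moments} $0,1,\dots,\ell$. At each moment it is in a state and at a \emph{point} $(p,p')$, where $p$ and $p'$ are the numbers of letters read so far on tapes 1 and 2; we say that the path passes through $(p,p')$ and call $|p-p'|$ its \emph{lag} there. Each transition increases one coordinate by one. Hence a path labeled $(u,v)$ has, for each $t\le|u|$, a moment at which exactly $t$ letters of tape 1 have been read, and likewise for tape 2. A \emph{cut} of a word $u$ is an integer $t$ with $0\le t\le|u|$. For cuts $s\le t$ we write $u[s,t)$ for the factor of $u$ between them, so that $u[0,t)$ is the prefix of length $t$, and $u[t,\infty)$ for the suffix obtained by deleting the first $t$ letters.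

The composition of relations is $R\circ S=\{(u,w):\exists v\ (u,v)\in R,\ (v,w)\in S\}$. A relation is \emph{recognizable} if it is a finite union of products $L\times L'$ of regular languages. We use the following standard facts.
\begin{enumerate}
\item[(R1)] Rational relations are closed under union, inverse, and the product $RS=\{(uu',vv'):(u,v)\in R,\ (u',v')\in S\}$. For a regular language $L$, the relation $\{(w,w):w\in L\}$ is rational.
\item[(R2)] Rational relations are closed under composition (Elgot--Mezei).
\item[(R3)] The intersection of a rational relation with a recognizable relation is rational.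
\item[(R4)] If $R$ is rational and $w$ is a word, the left quotients $\{(u,v):(wu,v)\in R\}$ and $\{(u,v):(u,wv)\in R\}$ are rational.
\item[(R5)] The projections $\pi_1(R)$ and $\pi_2(R)$ of a rational relation are regular.
\end{enumerate}

\section{Reduction to finite classes}\label{sec:finite}

Example~\ref{ex:llex} shows that we should not compare lengths. Without lengths, however, a lexicographic order need not have least elements: if $a<b$, then $b>ab>aab>\cdots$, and these words may all be equivalent. We therefore begin by discarding all but finitely many words of each class. The set of shortest words would do, but it need not be regular, so we keep a regular set that contains it.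

\begin{lemma}\label{lem:finite}
Let $E$ be a rational equivalence relation on $\Sigma^*$. There is a regular language $K\subseteq\Sigma^*$ that meets every $E$-class in a nonempty finite set.
\end{lemma}

\begin{proof}
Let $\mathcal T_0$ be a transducer with $N_0$ states accepting $E$. Let $K$ be the set of words $u$ such that no accepting path whose label has first component $u$ contains a cycle labeled $(y,\varepsilon)$.

Regard paths as words over the finite set of transitions. The accepting paths that contain a cycle labeled $(y,\varepsilon)$ form a regular language: an automaton follows the path, guesses where the cycle starts, remembers the state there, and checks that only tape~1 is read until that state recurs. The first components of their labels form the image of this language under a morphism, which is regular, and $K$ is its complement.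

Let $u$ be a shortest word of its class. If an accepting path labeled $(u,v)$ contained a cycle labeled $(y,\varepsilon)$, deleting the cycle would give $(u',v)\in E$ with $|u'|<|u|$. By symmetry and transitivity $u'\mathrel{E}u$, which contradicts the choice of $u$. So $u\in K$, and $K$ meets every class.

Finally fix $v$, let $u\in K$ with $(u,v)\in E$, and take an accepting path labeled $(u,v)$. Any $N_0$ consecutive transitions visit $N_0+1$ states and so contain a cycle; hence they do not all read tape~1. The $|v|$ transitions that read tape~2 cut the path into $|v|+1$ blocks reading tape~1 only, so $|u|\le N_0(|v|+1)$. Only finitely many $u$ satisfy this bound.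
\end{proof}

By (R3), $R=E\cap(K\times K)$ is rational. It is an equivalence relation on $K$ with finite classes, and a set containing exactly one word of each $R$-class is a cross-section of $E$. For Sections~\ref{sec:types} to~\ref{sec:cross} we fix the following data.

\medskip\noindent\textbf{Setting.} $R$ is a rational equivalence relation with finite classes on a regular language $K$, and $u\sim v$ means $(u,v)\in R$. The transducer $\mathcal T$ is trim, accepts $R$, and is the disjoint union of a transducer and its inverse (the same transducer with the tapes exchanged); this is possible because $R=R^{-1}$. So every accepting path labeled $(u,v)$ and passing through $(p,p')$ has a mirror image, an accepting path labeled $(v,u)$ and passing through $(p',p)$. The state set is $Q$, and $N\ge2$ is an integer with $N\ge|Q|$. For $q\in Q$ let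
\[
L_q=\{(z,z'):\text{some path from $q$ to a final state has label }(z,z')\},
\]
a rational relation. If a path from $I$ to $q$ has label $(x,x')$ and $(z,z')\in L_q$, then $xz\sim x'z'$.

\medskip
Finiteness of the classes enters first through the following estimate, which says that neither tape can run far ahead of the other in proportion.

\begin{lemma}\label{lem:lengths}
Let $\mathcal T$ be a trim transducer with at most $N$ states accepting an equivalence relation with finite classes. Then every path of $\mathcal T$ with label $(x,x')$ satisfies
\begin{equation}\label{eq:lengths}
|x'|\le N(|x|+1),\qquad |x|\le N(|x'|+1).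
\end{equation}
\end{lemma}

\begin{proof}
Suppose there is a one-sided cycle at a state $q$, say with label $(y,\varepsilon)$. Since $\mathcal T$ is trim, there are paths from $I$ to $q$ and from $q$ to a final state, with labels $(x_1,x_1')$ and $(z,z')$. Then all words $x_1y^nz$ are equivalent to $x_1'z'$, and this class is infinite. The label $(\varepsilon,y)$ is excluded in the same way. So there is no one-sided cycle, and $N$ consecutive transitions never read the same tape. The $|x|$ transitions reading tape~1 cut the path into $|x|+1$ blocks of fewer than $N$ transitions reading tape~2. This gives the first inequality, and exchanging the tapes gives the second.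
\end{proof}

\section{A relation that drifts}\label{sec:example}

With finite classes, try the lexicographic order. To accept the pairs $u\sim v$ with $v<u$, a transducer must simulate $\mathcal T$ and at the same time check that $u$ and $v$ have a common prefix $X$ followed by letters in the right order. If $\mathcal T$ reads the two copies of $X$ with lag at most $B$, this is easy: keep the at most $B$ letters by which one tape leads in a finite buffer and compare them with what the other tape reads later. Estimate \eqref{eq:lengths} does not bound the lag, however, and the following family shows that it can be unbounded.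

Let $\psi$ be the morphism of $\{a,b\}^*$ with $\psi(a)=a$ and $\psi(b)=ab$, and let $h(w)=b\,\psi(w)$. The map $h$ is injective, since $w$ is recovered from $\psi(w)$ by deleting the $a$ in front of each $b$. Put
\[
P_0=\varepsilon,\qquad P_{n+1}=P_n\,a^nb ,\qquad\text{so that}\quad P_4=b\;ab\;aab\;aaab .
\]
From $\psi(a^ib)=a^{i+1}b$ we get $h(P_n)=P_{n+1}$. For $k\ge1$ take new letters $c_0,\dots,c_k$, let $f_k$ send $wc_i$ to $h^{k-i}(w)c_k$ for $w\in\{a,b\}^*$ and fix all other words, and let $E_k$ be the kernel of $f_k$, so that $u\mathrel{E_k}v$ means $f_k(u)=f_k(v)$. The graph $F$ of $f_k$ is rational by (R1) and (R2), hence so is $E_k=F\circ F^{-1}$. Since $h$ is injective, a class contains at most one word $wc_i$ for each $i$, and the other words form singleton classes. The class of $P_nc_0$ is the chain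
\begin{equation}\label{eq:chain}
P_nc_0\ \sim\ P_{n+1}c_1\ \sim\ \cdots\ \sim\ P_{n+k}c_k .
\end{equation}

\medskip\noindent\textbf{The lexicographic order fails.} The nontrivial classes of $E_1$ are the pairs $\{wc_0,h(w)c_1\}$. Let $a<b<c_0<c_1$, and let $C$ be the set of lexicographically least words of the classes. Compare $u=P_na^jc_0$ with its partner $v=P_{n+1}a^jc_1=P_na^nba^jc_1$. If $j\le n$, then at the first difference $u$ has $c_0$ and $v$ has $a$ or $b$, so $u\notin C$. If $j>n$, then at the first difference $u$ has $a$ and $v$ has $b$, so $u\in C$. The left quotients of $C$ by the words $P_n$ are therefore pairwise distinct, and $C$ is not regular.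

The cause is the lag. Let $\mathcal H$ be the transducer that reads $b$ on tape~2 and enters a state $q_{\mathcal H}$, has cycles labeled $(a,a)$ and $(b,ab)$ at $q_{\mathcal H}$, and has a path labeled $(c_0,c_1)$ from $q_{\mathcal H}$ to its final state. It accepts the pairs $(wc_0,h(w)c_1)$; together with its inverse and the identity it accepts $E_1$. On the pair $(P_{n+1}c_0,P_{n+2}c_1)$, which has the common prefix $P_{n+1}$, it passes through the point $(|P_n|,|P_{n+1}|)$, where the lag is $n+1$.

\medskip\noindent\textbf{The repair.} The words $wc_0$ and $h(w)c_1$ need not be compared letter by letter, because they differ in a finite piece of information about the unread suffix, namely its last letter. If every position of a word is annotated with this information, the annotated words differ at the very first position. The proof of Theorem~\ref{thm:main} rests on the fact that this is no accident: whenever the lag on a common prefix is large, the two suffixes differ in a way that a fixed finite automaton detects.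

\medskip\noindent\textbf{Why the suffixes must differ.} If $c_0$ and $c_1$ were the same letter $c$, the link $wc\sim h(w)c$ could be iterated forever, and the class of $P_nc$ would be infinite. A finite amount of information about suffixes only allows us to iterate a link a bounded number of times, so what we need to understand is how long a chain like \eqref{eq:chain} can be. We show that any trim transducer accepting $E_k$ has more than $k$ states.

Let it have state set $Q$, let $N\ge|Q|$, and fix $n\ge N(N+2)$. By transitivity there is, for $0\le j\le k$, an accepting path $\Pi_j$ labeled $(P_nc_0,P_{n+j}c_j)$. We know nothing about how it is built, but we can locate it near its end. Stop $\Pi_j$ at a moment when $|P_n|-N$ letters of tape~1 have been read; let $p_j$ be the state and $t_j$ the position on tape~2. The rest of the path reads $N+1$ letters on tape~1, so by \eqref{eq:lengths} it reads at least one and at most $N(N+2)$ letters on tape~2. Thus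
\[
|P_{n+j}|-N(N+2)<t_j\le|P_{n+j}| ,
\]
and since $|P_{n+j+1}|-|P_{n+j}|>n\ge N(N+2)$, we obtain $t_0<t_1<\dots<t_k$. Suppose $p_j=p_{j'}$ with $j<j'$. Follow $\Pi_{j'}$ up to the chosen moment and then the rest of $\Pi_j$. This is an accepting path labeled $(P_nc_0,v)$, where $v$ ends in $c_j$ and is longer than $P_{n+j}c_j$ by $t_{j'}-t_j>0$ letters. No such $v$ occurs in \eqref{eq:chain}. So the states $p_0,\dots,p_k$ are distinct.

This computation had three ingredients: a chain of equivalent words whose prefixes grow by large steps; short tails, which pin down the direct paths $\Pi_j$; and a pigeonhole argument on states at one fixed cut of tape~1. In general there are no markers $c_i$, and we are given a single path with a large lag. The types of the next section supply all three ingredients.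

\section{Types}\label{sec:types}

We return to the setting of Section~\ref{sec:finite}. The simplest information about a suffix $z$ is the set of states from which $\mathcal T$ can finish while reading $z$ on tape~2:
\[
\tau_0(z)=\{q\in Q:\ (z'',z)\in L_q\text{ for some }z''\}.
\]
This suffices for the pigeonhole argument. To build a chain we also need to exchange suffixes: if $(z_1,z_1')\in L_q$ and $z_2$ resembles $z_1$, then $z_2$ should have a partner $z_2'$ with $(z_2,z_2')\in L_q$, and $z_2'$ should again resemble $z_1'$ so that the next link can be attached. The resemblance of the partners may be one degree weaker, and this suggests a recursive definition.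

\begin{definition}
Let $\mathbb T_0=2^Q$ and $\mathbb T_{h+1}=2^Q\times2^{Q\times\mathbb T_h}$; these sets are finite. The \emph{$h$-type} $\tau_h(z)\in\mathbb T_h$ of a word $z\in\Sigma^*$ is given by $\tau_0$ above and
\[
\tau_{h+1}(z)=\bigl(\tau_0(z),\ \{(q,\tau_h(z')):\ q\in Q,\ (z,z')\in L_q\}\bigr).
\]
\end{definition}

\begin{lemma}\label{lem:types}
Let $h\ge0$ and $z_1,z_2\in\Sigma^*$.
\begin{enumerate}
\item[(a)] If $\tau_{h+1}(z_1)=\tau_{h+1}(z_2)$ and $(z_1,z_1')\in L_q$, then there is $z_2'$ with $(z_2,z_2')\in L_q$ and $\tau_h(z_2')=\tau_h(z_1')$.
\item[(b)] If $\tau_h(z_1)=\tau_h(z_2)$, then $\tau_h(xz_1)=\tau_h(xz_2)$ for all $x\in\Sigma^*$.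
\item[(c)] For each $t\in\mathbb T_h$ the language $\tau_h^{-1}(t)$ is regular.
\item[(d)] If $\tau_h(z_1)=\tau_h(z_2)$, then $\tau_g(z_1)=\tau_g(z_2)$ for all $g\le h$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The pair $(q,\tau_h(z_1'))$ lies in the second component of $\tau_{h+1}(z_1)$, hence in that of $\tau_{h+1}(z_2)$.

(b) We use induction on $h$; in each case it suffices to prove one inclusion, since the hypothesis is symmetric in $z_1,z_2$. Let $h=0$ and $q\in\tau_0(xz_1)$. Take a path from $q$ to a final state whose label has second component $xz_1$, and cut it at a moment when tape~2 has read $x$, in a state $p$. Then $p\in\tau_0(z_1)=\tau_0(z_2)$. Replacing the second part by a path from $p$ to a final state with second component $z_2$ shows $q\in\tau_0(xz_2)$.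

Now let $\tau_{h+1}(z_1)=\tau_{h+1}(z_2)$. The first components of $\tau_{h+1}(xz_1)$ and $\tau_{h+1}(xz_2)$ agree by the case $h=0$. Let $(xz_1,z')\in L_q$. Cut a corresponding path at a moment when tape~1 has read $x$: there is a path from $q$ to a state $p$ labeled $(x,w)$, and $(z_1,z_1')\in L_p$ with $z'=wz_1'$. By (a) there is $z_2'$ with $(z_2,z_2')\in L_p$ and $\tau_h(z_2')=\tau_h(z_1')$. Then $(xz_2,wz_2')\in L_q$, and $\tau_h(wz_2')=\tau_h(wz_1')=\tau_h(z')$ by the induction hypothesis. So $(q,\tau_h(z'))$ lies in the second component of $\tau_{h+1}(xz_2)$.

(c) By (b), $\tau_h(az)$ depends only on the letter $a$ and on $\tau_h(z)$. So a deterministic automaton with the finite state set $\tau_h(\Sigma^*)$ and initial state $\tau_h(\varepsilon)$, reading a word from right to left, computes its $h$-type; and regular languages are closed under reversal.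

(d) It suffices to show that $\tau_{h+1}(z)$ determines $\tau_h(z)$. For $h=0$ it is the first component. For $h\ge1$ the induction hypothesis gives a map $\varphi$ with $\tau_{h-1}=\varphi\circ\tau_h$, and applying $\varphi$ to the second entries of the pairs $(q,\tau_h(z'))$ turns the second component of $\tau_{h+1}(z)$ into that of $\tau_h(z)$.
\end{proof}

We now prove the pigeonhole step in general. Let $x$ and $u$ be words. A cut $t$ of $u$ is \emph{linked to $x$} if there are a state $q\in\tau_0(u[t,\infty))$ and a path from $I$ to $q$ labeled $(x,u[0,t))$. Equivalently, for some word $\zeta$ an accepting path labeled $(x\zeta,u)$ passes through the point $(|x|,t)$. A single path links at most $N$ cuts to $x$, because it reads fewer than $N$ consecutive letters on tape~2. The next lemma bounds the number of cuts linked by all paths together.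

\begin{lemma}\label{lem:linked}
For all words $x$ and $u$, at most $N2^N$ cuts of $u$ are linked to $x$.
\end{lemma}

\begin{proof}
Assign to each linked cut $t$ a witnessing state $q$ and the type $\tau_0(u[t,\infty))$. There are at most $N2^N$ such pairs. If more cuts were linked, two cuts $t<t'$ would have the same state $q$ and the same type. Write $P=u[0,t)$, $g=u[t,t')\neq\varepsilon$ and $\xi=u[t',\infty)$. Then there are paths from $I$ to $q$ labeled $(x,P)$ and $(x,Pg)$, and $q\in\tau_0(\xi)=\tau_0(g\xi)$.

Let $\eta$ be any word with $q\in\tau_0(\eta)$, and choose $\zeta$ with $(\zeta,\eta)\in L_q$. Then $x\zeta\sim P\eta$ and $x\zeta\sim Pg\eta$, hence $P\eta\sim Pg\eta$ by symmetry and transitivity. To iterate this, note that $\tau_0(g\xi)=\tau_0(\xi)$ and Lemma~\ref{lem:types}(b) give $\tau_0(g^{e+1}\xi)=\tau_0(g^e\xi)$, so $q\in\tau_0(g^e\xi)$ for all $e\ge0$. Taking $\eta=g^e\xi$ yields $Pg^e\xi\sim Pg^{e+1}\xi$ for all $e\ge0$. These words have different lengths, so their class is infinite, a contradiction.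
\end{proof}

\section{Bounded lag on a common prefix}\label{sec:lag}

From now on $k=N2^N+1$, one more than the bound in Lemma~\ref{lem:linked}.

\begin{proposition}\label{prop:lag}
There is a constant $B$, depending only on $\mathcal T$ and $N$, with the following property. Let $u\sim v$, let $\Pi$ be an accepting path labeled $(u,v)$ that passes through $(p,p')$, and let $m=\max(p,p')$. Suppose $u=Xu''$ and $v=Xv''$ with $|X|=m$ and $\tau_k(u'')=\tau_k(v'')$. Then $|p-p'|\le B$.
\end{proposition}

The hypothesis on types cannot be dropped. For $E_1$ and the pair $(P_{n+1}c_0,P_{n+2}c_1)$ of Section~\ref{sec:example}, the lag at $(|P_n|,|P_{n+1}|)$ is $n+1$. There $X=P_{n+1}$, $u''=c_0$ and $v''=\psi(a^nb)c_1$, and the state $q_{\mathcal H}$ lies in $\tau_0(v'')$ but not in $\tau_0(u'')$.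

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\draw[thick] (0,1.8) -- (9,1.8);
\draw[thick] (0,0) -- (9,0);
\node[left] at (0,1.8) {tape 1};
\node[left] at (0,0) {tape 2};
\foreach \x/\i in {1.6/0,3.7/1,5.9/2,8.2/3} {
  \draw (\x,1.7) -- (\x,1.9) node[above] {$r_{\i}$};
  \draw (\x,0.1) -- (\x,-0.1) node[below] {$r_{\i}$};
}
\draw[thick] (1.6,1.8) -- (3.7,0);
\draw[thick] (3.7,1.8) -- (5.9,0);
\draw[thick] (5.9,1.8) -- (8.2,0);
\fill (1.0,1.8) circle (1.5pt) node[above] {$t_0$};
\foreach \x/\j in {3.1/1,5.3/2,7.6/3} {
  \fill (\x,0) circle (1.5pt) node[below] {$t_{\j}$};
  \draw[dashed] (1.0,1.8) -- (\x,0);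
}
\end{tikzpicture}
\caption{Both tapes carry the common prefix $X$ (drawn for three links). A solid segment joins the two head positions at one moment of the given path $\Pi$, which passes through the points $(r_i,r_{i+1})$. A dashed segment joins the head positions at one moment of a direct path $\Pi_j$, which passes through $(t_0,t_j)$ with $t_j$ slightly to the left of $r_j$. The proof converts the chain of solid segments into a fan of dashed segments with common end $t_0$.}
\label{fig:chain}
\end{figure}

\begin{proof}
We first fix the constants. Call a pair of tuples $(q_0,\dots,q_{k-1})\in Q^k$ and $(s_0,\dots,s_k)\in\mathbb T_0^{k+1}$ \emph{realizable} if there are words $z_0,\dots,z_k$ with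
\begin{equation}\label{eq:tails}
(z_i,z_{i+1})\in L_{q_i}\quad(0\le i<k),\qquad \tau_0(z_i)=s_i\quad(0\le i\le k).
\end{equation}
There are finitely many realizable pairs. Choose one realization of each, and let $Z$ be the maximal length of a word in the chosen realizations. Put
\[
H=N(Z+1),\qquad \Delta=N(H+Z+1),\qquad B=N^k(\Delta+2).
\]

The hypotheses are symmetric in the two tapes and $\Pi$ has a mirror image, so we may assume $p'\ge p$. Suppose $p'-p>B$; then $m=p'$. We shall find a word $x$ to which $k$ cuts of $u$ are linked, contradicting Lemma~\ref{lem:linked}. Figure~\ref{fig:chain} shows the cuts that occur.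

\medskip\noindent\emph{Step 1: a chain of cuts.} Both tapes begin with $X$, so a position that $\Pi$ has reached on tape~1 can be looked up on tape~2, where $\Pi$ reached it earlier. Iterating this, we define cuts $r_k,r_{k-1},\dots,r_0$ and moments $\mu_{k-1},\dots,\mu_0$ such that $\Pi$ is at the point $(r_i,r_{i+1})$ at moment $\mu_i$. Let $r_k=p'$, $r_{k-1}=p$, and let $\mu_{k-1}$ be the moment at which $\Pi$ is at $(p,p')$. If $1\le i\le k-1$ and $r_i<r_{i+1}$ and $\mu_i$ are defined, let $\mu_{i-1}$ be a moment at which tape~2 has read exactly $r_i$ letters, and let $r_{i-1}$ be the position on tape~1 at that moment. Since $r_i<r_{i+1}$, we have $\mu_{i-1}<\mu_i$.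

Let $g_i=r_{i+1}-r_i$. Between $\mu_{i-1}$ and $\mu_i$ the path reads $g_{i-1}$ letters on tape~1 and $g_i$ letters on tape~2, so \eqref{eq:lengths} gives $g_i\le N(g_{i-1}+1)$. As $N\ge2$, this implies
\[
g_{i-1}+2\ \ge\ \frac{g_i}{N}+1\ \ge\ \frac{g_i+2}{N}.
\]
Starting from $g_{k-1}+2>B=N^k(\Delta+2)$ we obtain $g_i+2>N^{i+1}(\Delta+2)$ at each stage. In particular $g_i>0$, so the construction continues down to $r_0$. Up to moment $\mu_0$ the path reads $r_0$ and $r_1$ letters, so $g_0\le r_1\le N(r_0+1)$, and the same computation gives $r_0+2\ge(g_0+2)/N>\Delta+2$. Altogether
\begin{equation}\label{eq:gaps}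
H\le\Delta<r_0,\qquad r_{i+1}-r_i>\Delta\quad(0\le i<k),\qquad r_k=m .
\end{equation}
Let $q_i$ be the state of $\Pi$ at moment $\mu_i$, and let $x_i=X[0,r_i)$, $\zeta_i=u[r_i,\infty)$, $\eta_i=v[r_i,\infty)$. All cuts are at most $m$, so $u=x_i\zeta_i$ and $v=x_i\eta_i$. Cutting $\Pi$ at $\mu_i$ gives, for $0\le i<k$,
\begin{equation}\label{eq:links}
\text{a path from $I$ to $q_i$ labeled }(x_i,x_{i+1}),\qquad (\zeta_i,\eta_{i+1})\in L_{q_i}.
\end{equation}
Moreover $\zeta_i=X[r_i,m)u''$ and $\eta_i=X[r_i,m)v''$, so $\tau_k(u'')=\tau_k(v'')$ and Lemma~\ref{lem:types}(b),(d) give
\begin{equation}\label{eq:sametype}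
\tau_h(\zeta_i)=\tau_h(\eta_i)\qquad(0\le i\le k,\ 0\le h\le k).
\end{equation}

\medskip\noindent\emph{Step 2: tails that form a chain.} The prefixes in \eqref{eq:links} form a chain, but the suffixes do not: the $i$-th link ends with $\eta_{i+1}$, while the next begins with $\zeta_{i+1}$. This is the only place where types of positive depth are used. We construct $z_0,\dots,z_k$ with $(z_i,z_{i+1})\in L_{q_i}$ and $\tau_{k-i}(z_i)=\tau_{k-i}(\zeta_i)$, each link consuming one level. Let $z_0=\zeta_0$. Given $z_i$ with $i<k$, apply Lemma~\ref{lem:types}(a) to $\tau_{k-i}(\zeta_i)=\tau_{k-i}(z_i)$ and $(\zeta_i,\eta_{i+1})\in L_{q_i}$. It gives $z_{i+1}$ with $(z_i,z_{i+1})\in L_{q_i}$ and $\tau_{k-i-1}(z_{i+1})=\tau_{k-i-1}(\eta_{i+1})$, which equals $\tau_{k-i-1}(\zeta_{i+1})$ by \eqref{eq:sametype}. By Lemma~\ref{lem:types}(d), $\tau_0(z_i)=\tau_0(\zeta_i)$ for all $i$.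

\medskip\noindent\emph{Step 3: short tails.} The words $x_iz_i$ are now all equivalent, but with long tails this says nothing about where a path labeled $(x_0z_0,x_jz_j)$ is when it has read $x_0$. (If $R$ is the identity on $a^*$, write $a^L$ as $\varepsilon\cdot a^L$ on tape~1 and as $a^L\cdot\varepsilon$ on tape~2: the cuts $0$ and $L$ are far from being aligned.) Only the finite data in \eqref{eq:tails} matter to us, so we can shorten the tails. Step~2 shows that the pair $(q_i)$, $(\tau_0(\zeta_i))$ is realizable. Replace $z_0,\dots,z_k$ by the chosen realization, so that
\[
|z_i|\le Z,\qquad (z_i,z_{i+1})\in L_{q_i},\qquad \tau_0(z_i)=\tau_0(\zeta_i).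
\]
Put $W_i=x_iz_i$. By \eqref{eq:links}, $W_i\sim W_{i+1}$ for $0\le i<k$, and by transitivity $W_0\sim W_j$ for $1\le j\le k$. Let $\Pi_j$ be an accepting path labeled $(W_0,W_j)$.

\medskip\noindent\emph{Step 4: locating the direct paths.} When $\Pi_j$ has read $x_0$ on tape~1, it may already be inside $z_j$ on tape~2, where $W_j$ no longer agrees with $u$. So we stop it a little earlier. Let $t_0=r_0-H$, which is positive by \eqref{eq:gaps}. Choose a moment at which $\Pi_j$ has read $t_0$ letters on tape~1; let $p_j$ be the state and $t_j$ the position on tape~2. The rest of $\Pi_j$ reads $H+|z_0|$ letters on tape~1 and $\rho_j=r_j+|z_j|-t_j$ letters on tape~2. By \eqref{eq:lengths},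
\[
N(Z+1)=H\le H+|z_0|\le N(\rho_j+1),\qquad \rho_j\le N(H+|z_0|+1)\le\Delta .
\]
The first chain gives $\rho_j\ge Z\ge|z_j|$, that is, $t_j\le r_j$; the second gives $t_j\ge r_j-\Delta$. With \eqref{eq:gaps} we get $t_{j+1}\ge r_{j+1}-\Delta>r_j\ge t_j$, so $t_1<t_2<\dots<t_k$.

\medskip\noindent\emph{Step 5: back to $u$.} Let $x=X[0,t_0)$. Since $t_0\le r_0$ and $t_j\le r_j\le m$, the first part of $\Pi_j$ is a path from $I$ to $p_j$ labeled $(x,X[0,t_j))=(x,u[0,t_j))$. The second part reads $X[t_j,r_j)z_j$ on tape~2, so by Lemma~\ref{lem:types}(b)
\[
p_j\in\tau_0\bigl(X[t_j,r_j)z_j\bigr)=\tau_0\bigl(X[t_j,r_j)\zeta_j\bigr)=\tau_0\bigl(u[t_j,\infty)\bigr).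
\]
Thus the $k>N2^N$ distinct cuts $t_1,\dots,t_k$ of $u$ are linked to $x$, contradicting Lemma~\ref{lem:linked}.
\end{proof}

\section{The cross-section}\label{sec:cross}

Write $\tau=\tau_k$. We want an order for which the comparison of two words is decided after a common prefix whose complementary suffixes have the same type, because Proposition~\ref{prop:lag} then applies along the whole prefix. Annotating every position with the type of the remaining suffix achieves this. For $w=a_1\cdots a_n$ let
\[
\hat w=\theta_0\theta_1\cdots\theta_n\bot,\qquad \theta_0=\tau(w),\qquad \theta_i=\bigl(a_i,\tau(a_{i+1}\cdots a_n)\bigr)\quad(1\le i\le n),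
\]
a word over the finite alphabet $\mathbb T_k\cup(\Sigma\times\mathbb T_k)\cup\{\bot\}$, whose symbols we index from $0$. Fix a total order on this alphabet. The map $w\mapsto\hat w$ is injective, and because of the end marker no $\hat w$ is a proper prefix of another. So two distinct annotated words have a first index at which their symbols differ, and comparing these symbols defines a total order $<$, the lexicographic order.

For $E_1$ and a transducer containing $\mathcal H$, the initial state of $\mathcal H$ lies in $\tau_0(h(w)c_1)$ and not in $\tau_0(wc_0)$. The two words of a nontrivial class therefore differ at index $0$, and the drifting prefix is never compared.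

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $K$, $R$, $\mathcal T$ be as in Section~\ref{sec:finite}. The $R$-classes are finite, so
\[
C=\{w\in K:\ \hat w\le\hat v\text{ for all }v\sim w\}
\]
contains exactly one word of each $R$-class, hence of each $E$-class. Let $M=\{(u,v)\in R:\hat v<\hat u\}$. Then $C=K\setminus\pi_1(M)$, and by (R5) it suffices to show that $M$ is rational. Split $M=M_0\cup M_+$ according to whether the first index $d$ at which $\hat u$ and $\hat v$ differ is $0$ or positive.

\medskip\noindent\emph{The part $M_0$.} It is the union of the relations $R\cap(\tau^{-1}(t)\times\tau^{-1}(t'))$ over $t,t'\in\mathbb T_k$ with $t'<t$, which is rational by Lemma~\ref{lem:types}(c), (R3) and (R1).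

\medskip\noindent\emph{The deciding step in $M_+$.} For a word $z$ let $\sigma(z)=\bot$ if $z=\varepsilon$ and $\sigma(z)=(a,\tau(z'))$ if $z=az'$ with $a\in\Sigma$. If $w=Xz$, then $\sigma(z)$ is the symbol of index $|X|+1$ of $\hat w$. Let
\[
\Omega=\{(z,z'):\ \tau(z)=\tau(z'),\ \sigma(z')<\sigma(z)\}.
\]
The sets on which $\tau$ and $\sigma$ take given values are regular by Lemma~\ref{lem:types}(c), so $\Omega$ is recognizable. We claim that
\begin{equation}\label{eq:Mplus}
M_+=\{(Xu'',Xv'')\in R:\ X\in\Sigma^*,\ (u'',v'')\in\Omega\}.
\end{equation}
Let $(u,v)\in M_+$. The symbols of index at most $d-1$ agree, and none of them is $\bot$, since otherwise $\hat u=\hat v$. So $u=Xu''$ and $v=Xv''$ with $|X|=d-1$; the symbol of index $d-1$ gives $\tau(u'')=\tau(v'')$, and the symbols of index $d$ give $\sigma(v'')<\sigma(u'')$. Conversely, let $u=Xu''\sim v=Xv''$ with $(u'',v'')\in\Omega$. By Lemma~\ref{lem:types}(b) the suffixes of $u$ and $v$ at each cut $i\le|X|$ have the same type, so the symbols of index at most $|X|$ agree, and those of index $|X|+1$ give $\hat v<\hat u$.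

\medskip\noindent\emph{Reading the common prefix with a buffer.} Call a path \emph{tight} if its lag is at most $B$ at all its points. For $q\in Q$, $\delta\in\{1,2\}$ and $|w|\le B$, let $\mathcal X_{q,\delta,w}$ be the set of words $X=X_1w$ for which some tight path from $I$ to $q$ reads $X$ on tape $\delta$ and $X_1$ on the other tape. These languages are regular. Consider the nondeterministic automaton $\mathcal A$ with $\varepsilon$-moves whose states are the triples $(q,\delta,w)$, with $(q,1,\varepsilon)$ and $(q,2,\varepsilon)$ identified, and whose initial states are the $(i,1,\varepsilon)$ with $i\in I$. Here $\delta$ is the leading tape and $w$ is the word by which it leads. For each transition of $\mathcal T$ from $q$ to $q^*$ reading a letter $a$ on tape $\delta$, the automaton has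
\begin{itemize}
\item a move from $(q,\delta,w)$ to $(q^*,\delta,wa)$ consuming the input letter $a$, whenever $|wa|\le B$;
\item an $\varepsilon$-move from $(q,3-\delta,aw)$ to $(q^*,3-\delta,w)$, whenever $|aw|\le B$.
\end{itemize}
Then $\mathcal A$ reaches $(q,\delta,w)$ on input $X$ if and only if $X\in\mathcal X_{q,\delta,w}$. From a run one reads off a tight path, by induction on the number of moves: the first kind of move extends the leading tape and the buffer by $a$, and the second moves $a$ from the buffer to the trailing tape. Conversely, along a tight path reading $X$ and its prefix $X_1$, the words read so far on the two tapes are at every moment prefixes of $X$, so one is a prefix of the other and the difference has length at most $B$. A transition that reads on the leading tape, or on either tape when the buffer is empty, corresponds to a move of the first kind. A transition that reads on the strictly trailing tape must read the first letter of the buffer, and corresponds to a move of the second kind.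

\medskip\noindent\emph{The part $M_+$.} Let $L_{q,2,w}=\{(z,z'):(wz,z')\in L_q\}$ and $L_{q,1,w}=\{(z,z'):(z,wz')\in L_q\}$. We claim that
\begin{equation}\label{eq:union}
M_+=\bigcup_{q\in Q,\ \delta\in\{1,2\},\ |w|\le B}\{(X,X):X\in\mathcal X_{q,\delta,w}\}\cdot\bigl(L_{q,\delta,w}\cap\Omega\bigr).
\end{equation}
The right side is a finite union of products of relations that are rational by (R1), (R4) and (R3), so the claim finishes the proof.

For the inclusion from right to left, let $\delta=2$, let $X=X_1w\in\mathcal X_{q,2,w}$ and $(u'',v'')\in L_{q,2,w}\cap\Omega$. A path labeled $(X_1,X)$ from $I$ to $q$ and $(wu'',v'')\in L_q$ give $Xu''=X_1wu''\sim Xv''$. For $\delta=1$, a path labeled $(X,X_1)$ and $(u'',wv'')\in L_q$ give $Xu''\sim X_1wv''=Xv''$. In both cases \eqref{eq:Mplus} applies.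

For the other inclusion, let $(u,v)=(Xu'',Xv'')$ be as in \eqref{eq:Mplus} and take an accepting path labeled $(u,v)$. Along it, the maximum of the two positions starts at $0$, grows by at most one per transition, and ends at $\max(|u|,|v|)\ge|X|$. Cut the path at the first point $(p,p')$ with $\max(p,p')=|X|$, and let $q$ be the state there. Let $(p_1,p_1')$ be any point up to this one and $m_1=\max(p_1,p_1')\le|X|$. The words $u$ and $v$ share the prefix $X[0,m_1)$, and their suffixes $X[m_1,|X|)u''$ and $X[m_1,|X|)v''$ have the same type by Lemma~\ref{lem:types}(b). Proposition~\ref{prop:lag} gives $|p_1-p_1'|\le B$, so the first part of the path is tight. Put $w=X[\min(p,p'),|X|)$, so $|w|\le B$. If $p'=|X|$, then $X\in\mathcal X_{q,2,w}$ and the second part of the path is labeled $(wu'',v'')$. If $p=|X|$, then $X\in\mathcal X_{q,1,w}$ and the second part is labeled $(u'',wv'')$. So $(u,v)$ belongs to the right side of \eqref{eq:union}.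
\end{proof}

\begin{remark}
Transitivity was used three times: to show that shortest words lie in $K$, to pass from the chain $W_0\sim W_1\sim\cdots$ to the direct paths $\Pi_j$, and in Lemma~\ref{lem:linked}. Finiteness of the classes was also used three times: for \eqref{eq:lengths}, for the contradiction in Lemma~\ref{lem:linked}, and for the existence of least elements.
\end{remark}

\section{Kernels, difunctional relations, and effectiveness}\label{sec:conseq}

A \emph{rational function} is a partial function whose graph is a rational relation. The kernel of a total function $f$ is $\ker f=\{(u,v):f(u)=f(v)\}$. A regular cross-section turns the map to the representative into a rational function, which gives a description of all rational equivalence relations.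

\begin{theorem}\label{thm:kernel}
A relation $E\subseteq\Sigma^*\times\Sigma^*$ is a rational equivalence relation on $\Sigma^*$ if and only if $E=\ker f$ for some total rational function $f:\Sigma^*\to\Sigma^*$. One may choose $f$ idempotent with $f(w)\mathrel{E}w$ for all $w$.
\end{theorem}

\begin{proof}
If $f$ is a total rational function with graph $F$, then $\ker f=F\circ F^{-1}$ is rational by (R1) and (R2), and it is an equivalence relation. Conversely, let $E$ be a rational equivalence relation and $C$ a regular cross-section. The relation $E\cap(\Sigma^*\times C)$ is rational by (R3), and it is the graph of the total function $f$ that sends $w$ to the word of $C$ in its class. Two words are equivalent exactly if they have the same representative, so $\ker f=E$; and $f$ fixes $C$, so $f\circ f=f$.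
\end{proof}

A relation $D\subseteq A^*\times B^*$ is \emph{difunctional} if $(u,v),(u',v),(u',v')\in D$ implies $(u,v')\in D$. Write $\operatorname{dom}D=\pi_1(D)$ and $\operatorname{ran}D=\pi_2(D)$. Such a relation is an equivalence relation seen from two sides, and making the two sides disjoint reduces it to Theorem~\ref{thm:kernel}.

\begin{theorem}\label{thm:difun}
Let $D\subseteq A^*\times B^*$ be rational and difunctional. Then there are rational functions $f$ with domain $\operatorname{dom}D$ and $g$ with domain $\operatorname{ran}D$, having the same codomain, such that $D=\{(u,v):f(u)=g(v)\}$, where both sides are required to be defined. Conversely, for rational functions $f,g$ with the same codomain, this relation is rational and difunctional.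
\end{theorem}

\begin{proof}
Let $\#_1,\#_2$ be new letters, $\Gamma=A\cup B\cup\{\#_1,\#_2\}$, and $D_\#=\{(\#_1u,\#_2v):(u,v)\in D\}$. Let $U=\#_1\operatorname{dom}D\cup\#_2\operatorname{ran}D$, which is regular by (R5), and
\[
E=D_\#\ \cup\ D_\#^{-1}\ \cup\ D_\#\circ D_\#^{-1}\ \cup\ D_\#^{-1}\circ D_\#\ \cup\ \{(w,w):w\in\Gamma^*\setminus U\}.
\]
This relation is rational by (R1) and (R2). We show that it is an equivalence relation on $\Gamma^*$. For $u\in\operatorname{dom}D$ let $D(u)=\{v:(u,v)\in D\}$. If $v\in D(u)\cap D(u')$, difunctionality gives $D(u')\subseteq D(u)$ and, with $u,u'$ exchanged, equality. So the distinct sets $D(u)$ partition $\operatorname{ran}D$. Define $\lambda$ on $U$ by letting $\lambda(\#_1u)=D(u)$ and letting $\lambda(\#_2v)$ be the block containing $v$. Then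
\begin{itemize}
\item $(\#_1u,\#_2v)\in E$ iff $v\in D(u)$ iff $\lambda(\#_1u)=\lambda(\#_2v)$, and the pairs $(\#_2v,\#_1u)$ are the inverses of these;
\item $(\#_1u,\#_1u')\in E$ iff $D(u)\cap D(u')\ne\emptyset$ iff $\lambda(\#_1u)=\lambda(\#_1u')$;
\item $(\#_2v,\#_2v')\in E$ iff some block contains both $v$ and $v'$ iff $\lambda(\#_2v)=\lambda(\#_2v')$.
\end{itemize}
So $E$ is the kernel of $\lambda$ on $U$ and the identity outside $U$. By Theorem~\ref{thm:kernel}, $E=\ker F$ for a total rational function $F$ on $\Gamma^*$. Put $f(u)=F(\#_1u)$ for $u\in\operatorname{dom}D$ and $g(v)=F(\#_2v)$ for $v\in\operatorname{ran}D$; these are rational by (R4) and (R3). Then $f(u)=g(v)$ iff $(\#_1u,\#_2v)\in E$ iff $(u,v)\in D$.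

Conversely, $\{(u,v):f(u)=g(v)\}$ is the composition of the graph of $f$ with the inverse of the graph of $g$, hence rational. If it contains $(u,v)$, $(u',v)$ and $(u',v')$, then $f(u)=g(v)=f(u')=g(v')$, so it contains $(u,v')$.
\end{proof}

\begin{proposition}\label{prop:effective}
Given a transducer that is promised to accept an equivalence relation on $\Sigma^*$, one can compute a finite automaton for a cross-section of this relation.
\end{proposition}

\begin{proof}
The constructions behind (R1)--(R5) and the Boolean operations on regular languages are effective, and $K$, $\mathcal T$, $N$ and $k$ were constructed explicitly. Two objects remain.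

The languages $\tau_h^{-1}(t)$ are computed by induction on $h$. We have $\{z:q\in\tau_0(z)\}=\pi_2(L_q)$, and the sets $\tau_0^{-1}(t)$ are Boolean combinations of these. For $q\in Q$ and $t\in\mathbb T_h$, the words $z$ for which $(q,t)$ lies in the second component of $\tau_{h+1}(z)$ form the language $\pi_1\bigl(L_q\cap(\Sigma^*\times\tau_h^{-1}(t))\bigr)$. The fibers of $\tau_{h+1}$ are Boolean combinations of these languages and the fibers of $\tau_0$.

To compute $Z$, take a pair of tuples $(q_i)$, $(s_i)$ and compute the regular languages
\[
D_0=\tau_0^{-1}(s_0),\qquad D_{i+1}=\pi_2\bigl(L_{q_i}\cap(D_i\times\Sigma^*)\bigr)\cap\tau_0^{-1}(s_{i+1}).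
\]
The pair is realizable if and only if $D_k\ne\emptyset$. In that case pick $z_k\in D_k$ and, for $i=k-1,\dots,0$, pick $z_i$ in the nonempty regular language $\pi_1\bigl(L_{q_i}\cap(D_i\times\{z_{i+1}\})\bigr)$. This gives a realization. The constant $B$, the relation $M$ and the language $C$ are then given by explicit formulas.
\end{proof}

There is no conflict with Johnson's undecidability theorem \cite{johnson}, since being an equivalence relation is here a promise and is never tested.

\begin{thebibliography}{9}

\bibitem{johnson}
Johnson, 1986.

\bibitem{unif}
\emph{Uniformization in Automata Theory},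
\texttt{https://old.automata.rwth-aachen.de/download/papers/loeding/CLMPS11-CL15.pdf}.

\end{thebibliography}
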